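\title{Polynomial Fourier decay for irreducible nonlinear self-conformal measures in dimension three and higher}

\begin{abstract}
We prove that every irreducible nonlinear self-conformal measure in $\mathbb R^k$, $k\ge3$, has polynomial Fourier decay. By Liouville's theorem the maps that generate such a measure are M\"obius. For contracting M\"obius systems in any dimension, not all of whose maps are similarities, we show that irreducibility, decay of the Fourier transform at infinity, and polynomial decay are equivalent. The proof linearizes the phase on small pieces of the measure and combines two facts: the frequencies at which a rescaled piece has a large Fourier transform are sparse, and the frequencies produced by the linearization are spread out. The spreading comes from the poles of the iterated maps, unless all maps have a common fixed point, in which case it comes from the phase after a conjugation. Apart from standard facts on M\"obius maps, the tools are Hoeffding's inequality and elementary probability.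
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $k\ge3$, let $X\subset\mathbb R^k$ be a nonempty compact set, and let $U\supset X$ be a connected open set. Let $f_1,\dots,f_m:U\to U$, $m\ge2$, be injective conformal maps of class $C^{1+\beta}$ for some $\beta>0$, with $f_i(X)\subset X$. Conformal means that $Df_i(x)$ is a positive multiple of an orthogonal matrix; the multiple is the \emph{conformal factor} $|Df_i(x)|$. We assume that the maps are uniformly contracting: $|Df_i|\le\theta$ on $U$ for some $\theta<1$. This holds, in particular, if $|f_i(x)-f_i(y)|\le\theta|x-y|$ on $U$. Given weights $p_1,\dots,p_m>0$ with $\sum_ip_i=1$, the \emph{self-conformal measure} associated with these data is the unique Borel probability measure $\mu$ on $X$ with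
\[
\mu=\sum_{i=1}^mp_i\,(f_i)_*\mu .
\]
It is supported on the attractor of the system. We call $\mu$ \emph{nonlinear} if it is not self-similar, that is, not generated by an iterated function system of similarities, and \emph{irreducible} if its support is contained in no proper affine subspace of $\mathbb R^k$. With $e(t)=e^{-2\pi it}$, the Fourier transform of $\mu$ is $\widehat\mu(\xi)=\int e(\langle\xi,x\rangle)\,d\mu(x)$, and $\mu$ has \emph{polynomial Fourier decay} if there are $C,\sigma>0$ with $|\widehat\mu(\xi)|\le C|\xi|^{-\sigma}$ for all $\xi\ne0$. The following conjecture is posed in \cite{source}.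

\begin{quote}
\emph{Every irreducible nonlinear self-conformal measure in $\mathbb R^k$, $k\ge3$, has polynomial Fourier decay.}
\end{quote}

The number $|\widehat\mu(\xi)|$ is close to $1$ when $\mu$ concentrates near a family of parallel hyperplanes orthogonal to $\xi$ with spacing $1/|\xi|$. The two hypotheses exclude two ways in which such a resonance persists at arbitrarily high frequency. The first is linear: if the support lies in $\{\langle u,x\rangle=c\}$ with $|u|=1$, then $|\widehat\mu(tu)|=1$ for all real $t$. The second is arithmetic.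

\begin{example}\label{ex:cantor}
Let $\nu_0$ be the middle-third Cantor measure, the law of $\sum_{j\ge1}2\epsilon_j3^{-j}$ with independent digits $\epsilon_j$ uniform in $\{0,1\}$. Since $\frac12|1+e(2t)|=|\cos2\pi t|$, independence gives
\begin{equation}\label{eq:cantor}
|\widehat{\nu_0}(\zeta)|=\prod_{j\ge1}|\cos(2\pi\zeta3^{-j})| .
\end{equation}
For $\zeta=3^n$, $n\ge0$, the factors with $j\le n$ equal $1$, so $|\widehat{\nu_0}(3^n)|=\prod_{j\ge1}|\cos(2\pi3^{-j})|$ does not depend on $n$. This product is positive: the first factor is $\frac12$, and the $j$th factor is at least $1-2\pi^29^{-j}>0$ for $j\ge2$.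

For $k\ge1$ let $\mu_0$ be the $k$-fold product of $\nu_0$. It is generated by the $2^k$ similarities $y\mapsto(y+2\epsilon)/3$, $\epsilon\in\{0,1\}^k$, with equal weights; take $X=[0,1]^k$ and let $U$ be the ball of radius $2k$ about the origin. The support of $\mu_0$ lies in no sphere and no hyperplane: if $c+\langle b,y\rangle+s|y|^2$ vanishes on it, then for each $i$ the polynomial $t\mapsto c+b_it+st^2$ vanishes on the infinite Cantor set, so $c=s=0$ and $b=0$. Yet $\int e(3^ny_1)\,d\mu_0=\widehat{\nu_0}(3^n)$ does not tend to $0$.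
\end{example}

In this example all pieces of generation $n$ have exactly the size $3^{-n}$, so the frequency $3^n$ sees each of them at frequency $1$. If the maps are not similarities, the scale $|D(f_{i_1}\circ\dots\circ f_{i_n})(x)|$ varies with the word and with the point, and one expects this variation to destroy the resonance. There are two reasons for caution. First, for $k\ge3$ conformal maps are rigid: by Liouville's theorem, since $U$ is connected, each $f_i$ is the restriction of a M\"obius map, that is, a composition of similarities and inversions in spheres. A nonlinear system may therefore be nothing more than a system of similarities seen through an inversion. Second, the hypotheses do not prevent the support from lying on a sphere; then small pieces of $\mu$ are nearly flat, and the linear phase $\langle\xi,x\rangle$ restricted to the sphere has critical points. We show that neither situation produces a counterexample.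

\subsection{Results}

\begin{theorem}\label{thm:A}
Every irreducible nonlinear self-conformal measure in $\mathbb R^k$, $k\ge3$, has polynomial Fourier decay.
\end{theorem}

The condition $k\ge3$ serves only to invoke Liouville's theorem. By a \emph{M\"obius system in $\mathbb R^k$}, $k\ge1$, we mean data $X,U,f_i,p_i$ as above, in dimension $k$, in which every $f_i$ is the restriction to $U$ of a M\"obius map; for $k\ge3$ this is automatic. We write $f_i$ also for the M\"obius map of $\widehat{\mathbb R}^k=\mathbb R^k\cup\{\infty\}$, and $\mu$ for the associated measure. A \emph{sphere} has positive radius and codimension one; in $\mathbb R$ it is a pair of points. For a compact set $K$ and $\alpha\in(0,1]$, $C^\alpha(K)$ is the space of functions $\chi:K\to\mathbb C$ with finite norm $\|\chi\|_{C^\alpha}=\sup|\chi|+\sup_{x\ne y}|\chi(x)-\chi(y)|/|x-y|^\alpha$.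

\begin{theorem}\label{thm:B}
Let $k\ge1$ and consider a M\"obius system in $\mathbb R^k$ in which not all $f_i$ are similarities. The following are equivalent:
\begin{enumerate}
\item[(i)] $\mu$ is irreducible;
\item[(ii)] $\widehat\mu(\xi)\to0$ as $|\xi|\to\infty$;
\item[(iii)] $\mu$ has polynomial Fourier decay.
\end{enumerate}
Moreover, if \textup{(i)} holds, then for each $\alpha\in(0,1]$ there are $C,\sigma>0$ such that
\[
\Big|\int e(\langle\xi,x\rangle)\chi(x)\,d\mu(x)\Big|\le C\|\chi\|_{C^\alpha}|\xi|^{-\sigma}\qquad(\xi\ne0,\ \chi\in C^\alpha(\operatorname{supp}\mu)).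
\]
\end{theorem}

If all $f_i$ are similarities, then $\mu$ is self-similar. So a nonlinear measure satisfies the hypothesis of Theorem~\ref{thm:B}, and Theorem~\ref{thm:A} follows from it; nonlinearity enters only through this weak consequence. Example~\ref{ex:cantor} shows that the hypothesis cannot be dropped from Theorem~\ref{thm:B}. The same method treats general phases.

\begin{theorem}\label{thm:C}
Let $k\ge1$ and consider a M\"obius system in $\mathbb R^k$; similarities are allowed. Suppose that $\operatorname{supp}\mu$ lies in no sphere or hyperplane and that the $f_i$ have no common fixed point in $\widehat{\mathbb R}^k$. Let $\varphi$ be a real $C^2$ function on a neighborhood of $\operatorname{supp}\mu$ without critical points on $\operatorname{supp}\mu$, and let $\alpha\in(0,1]$. Then there are $C,\sigma>0$ such that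
\[
\Big|\int e(N\varphi)\chi\,d\mu\Big|\le C\|\chi\|_{C^\alpha}N^{-\sigma}\qquad(N\ge1,\ \chi\in C^\alpha(\operatorname{supp}\mu)).
\]
Without the hypothesis on fixed points the statement is false.
\end{theorem}

Section~\ref{sec:model} carries out the method by hand on a Cantor set and identifies what has to be replaced in general. Sections~\ref{sec:mobius}--\ref{sec:poles} supply the replacements, Section~\ref{sec:osc} combines them into one estimate for oscillatory integrals, and Section~\ref{sec:proofs} reduces the theorems to that estimate. The letters $C,c$ denote positive constants that may change from line to line, and $K_\varepsilon$ is the open $\varepsilon$-neighborhood of a set $K$.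

\section{The method on a Cantor set}\label{sec:model}

\subsection{An inverted Cantor measure}\label{sec:inverted}

Let $\nu$ be the law of $y=1+\sum_{j\ge1}2\epsilon_j3^{-j}\in[1,2]$, with digits as in Example~\ref{ex:cantor}. It is generated by $h_0(y)=(y+2)/3$ and $h_1(y)=(y+4)/3$. Let $\mu$ be the image of $\nu$ under $y\mapsto1/y$. Conjugating $h_0,h_1$ by this inversion, we see that $\mu$ is generated by
\[
f_0(x)=\frac{3x}{1+2x},\qquad f_1(x)=\frac{3x}{1+4x},
\]
which form a M\"obius system in $\mathbb R$ with $X=[\frac12,1]$, $U=(\frac25,2)$ and $\theta=\frac{25}{27}$. The transform $\widehat\nu$ does not decay, since $|\widehat\nu|=|\widehat{\nu_0}|$. We prove that $\widehat\mu(N)=\int e(N/y)\,d\nu(y)$ decays polynomially as $N\to\infty$.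

\emph{Step 1: linearization.} Choose $n$ with $3^n\le N^{2/3}<3^{n+1}$ and put $T=N3^{-n}\in[N^{1/3},3N^{1/3})$. Write $y=z+3^{-n}u$, where $z=1+\sum_{j\le n}2\epsilon_j3^{-j}$ and $u$ is independent of $z$ with law $\nu_0$. From
\[
\frac1y-\frac1z+\frac{y-z}{z^2}=\frac{(y-z)^2}{yz^2}\le3^{-2n},\qquad N3^{-2n}\le9N^{-1/3},
\]
we obtain, integrating first in $u$,
\[
|\widehat\mu(N)|\le18\pi N^{-1/3}+\mathbb E\,|\widehat{\nu_0}(T/z^2)| .
\]
Each piece of generation $n$ is a rescaled Cantor measure, and the piece at $z$ is seen at the frequency $T/z^2\in[T/4,T]$.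

\emph{Step 2: large values of $\widehat{\nu_0}$ are sparse.} We claim that for every $\delta>0$ there is $\varepsilon>0$ such that $\{\zeta\in[0,T]:|\widehat{\nu_0}(\zeta)|\ge T^{-\varepsilon}\}$ is covered by $3(6T)^\delta$ intervals of length $\frac12$. Choose $J$ with $3^{J-1}\le2T<3^J$ and let $d_0,\dots,d_{J-1}$ be the ternary digits of $\lfloor2\zeta\rfloor$. For $2\le j\le J$ the ternary expansion of the fractional part of $2\zeta3^{-j}$ begins with $d_{j-1},d_{j-2}$. Call $j$ exceptional if this pair is neither $(0,0)$ nor $(2,2)$. For exceptional $j$ the fractional part lies in $[\frac19,\frac89]$, and the $j$th factor in \eqref{eq:cantor} is at most $\cos\frac\pi9$. So $|\widehat{\nu_0}(\zeta)|\ge T^{-\varepsilon}\ge3^{-\varepsilon J}$ allows at most $\varepsilon'J$ exceptional indices, where $\varepsilon'=\varepsilon\log3/\log(1/\cos\frac\pi9)$. At an index that is not exceptional, $d_{j-1}=d_{j-2}$. Hence $\lfloor2\zeta\rfloor$ is determined by $d_0$, the exceptional set and the digits $d_{j-1}$ at exceptional $j$, and for every $\lambda\in(0,1]$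 the number of its values is at most
\[
3\sum_{i\le\varepsilon'J}\binom Ji3^i\le3\lambda^{-\varepsilon'J}\sum_i\binom Ji(3\lambda)^i=3\lambda^{-\varepsilon'J}(1+3\lambda)^J .
\]
Choose $\lambda$ with $1+3\lambda\le3^{\delta/2}$ and then $\varepsilon$ with $\lambda^{-\varepsilon'}\le3^{\delta/2}$. The count is at most $3\cdot3^{\delta J}\le3(6T)^\delta$.

\emph{Step 3: the frequencies are spread out.} The derivative of $z^{-2}$ has modulus at least $\frac14$ on $[1,2]$, so $T/z^2$ lies in a given interval of length $\frac12$ only if $z$ lies in an interval of length $2/T$. Choose $i$ with $3^{-i-1}<2/T\le3^{-i}$; for large $N$ we have $0\le i\le n$. An interval of length $3^{-i}$ meets at most two intervals of generation $i$ of the Cantor construction, so the probability is at most $2\cdot2^{-i}\le CT^{-s}$ with $s=\log2/\log3$.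

Taking $\delta=s/2$, we get $\mathbb E|\widehat{\nu_0}(T/z^2)|\le T^{-\varepsilon}+CT^{\delta-s}$, and so $|\widehat\mu(N)|\le C(N^{-1/3}+N^{-\varepsilon/3}+N^{-s/6})$. The order of the quantifiers matters: the exponent $s$ in Step~3 is fixed, while $\delta$ in Step~2 can be made as small as we like. For the linear phase $Ny$ in place of $N/y$, Steps~1 and~2 survive, but all pieces are seen at the same frequency $T$ and Step~3 fails.

\subsection{What has to change}\label{sec:changes}

In general a piece is the image of the measure under a composition $h_v$ of the maps. Three new difficulties appear.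

The pieces are no longer copies of one measure, and there is no product formula such as \eqref{eq:cantor}. Section~\ref{sec:flat} proves sparsity for all rescaled pieces at once, by a probabilistic argument whose only input is that each piece has variance comparable to its squared size in every direction.

If the phase is linear, the spreading has to come from the maps. In dimension one, a M\"obius map $h_w$ with pole $a_w$ has $|h_w'(z)|=\lambda_w/(z-a_w)^2$, and the piece $h_wh_v$ is seen at a frequency proportional to $N|h_w'(z_v)|$, where $z_v$ is the position of the piece $h_v$. We have no control on the arithmetic of the numbers $\lambda_w$. The remedy is to compare two independent words $w,w'$: their frequencies nearly coincide only if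
\[
\lambda_w(z_v-a_{w'})^2-\lambda_{w'}(z_v-a_w)^2\approx0 .
\]
For fixed $w,w'$ this is a quadratic condition on $z_v$, and it is nontrivial when $a_w\ne a_{w'}$, whatever the values of $\lambda_w,\lambda_{w'}$. So we need two non-concentration estimates: one for the measure near the zero sets of such quadratics, which are spheres in higher dimension (Section~\ref{sec:nonconc}), and one for the poles. Section~\ref{sec:poles} shows that the poles are spread out unless all maps have a common fixed point. In that case an inversion conjugates the system to similarities and moves the nonlinearity into the phase, as in Section~\ref{sec:inverted}.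

Finally, if the support lies on a sphere, the variance bound fails in the normal direction. We then transfer the system to $\mathbb R^{k-1}$ by stereographic projection, again at the price of a nonlinear phase. For this reason Sections~\ref{sec:mobius}--\ref{sec:osc} deal with an abstract system in $\mathbb R^d$ and a general phase.

\section{M\"obius maps and nondegenerate systems}\label{sec:mobius}

\subsection{M\"obius maps and the space $\mathcal F$}

Let $d\ge1$. A M\"obius map $h$ of $\widehat{\mathbb R}^d$ is a homeomorphism of one of two kinds. If $h(\infty)=\infty$, it is a similarity $x\mapsto\lambda Ox+b$ with $\lambda>0$, $O\in O(d)$, and $|Dh|=\lambda$. Otherwise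
\begin{equation}\label{eq:mobius}
h(x)=b+\lambda O\frac{x-a}{|x-a|^2},\qquad|Dh(x)|=\frac\lambda{|x-a|^2},
\end{equation}
with $a,b\in\mathbb R^d$, $\lambda>0$, $O\in O(d)$. In both cases $h^{-1}(\infty)$ is the \emph{pole} of $h$; it is $\infty$ for a similarity and $a$ in \eqref{eq:mobius}. Expanding squares gives $\big|x/|x|^2-y/|y|^2\big|=|x-y|/(|x||y|)$, and hence, off the pole,
\begin{equation}\label{eq:chord}
|h(x)-h(y)|^2=|Dh(x)|\,|Dh(y)|\,|x-y|^2 .
\end{equation}

M\"obius maps permute the spheres and hyperplanes. We need a linear form of this fact. Let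
\[
\mathcal F=\{q(x)=c+\langle b,x\rangle+s|x|^2:\ c,s\in\mathbb R,\ b\in\mathbb R^d\},\qquad\|q\|_{\mathrm{co}}=\max(|c|,|b|,|s|).
\]
Completing the square shows that the zero set of a nonzero $q\in\mathcal F$ is empty, a point, a sphere or a hyperplane, and every sphere and hyperplane arises. For a M\"obius map $h$ and $q\in\mathcal F$ put
\[
T_hq=|Dh|^{-1}\,(q\circ h)\qquad\text{off the pole.}
\]
Then $T_hq\in\mathcal F$. For a similarity this holds because $|\lambda Ox+b|^2=\lambda^2|x|^2+2\lambda\langle O^Tb,x\rangle+|b|^2$. For \eqref{eq:mobius},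
\begin{equation}\label{eq:Th}
\begin{gathered}
T_h1=\frac{|x-a|^2}\lambda,\qquad T_hx_i=b_i\frac{|x-a|^2}\lambda+(O(x-a))_i,\\
T_h|x|^2=|b|^2\frac{|x-a|^2}\lambda+2\langle b,O(x-a)\rangle+\lambda .
\end{gathered}
\end{equation}
The map $T_h$ is linear, and the chain rule gives $T_{g\circ h}=T_hT_g$. In particular $T_h$ is invertible on $\mathcal F$, with inverse $T_{h^{-1}}$.

\subsection{Nondegenerate systems}

For maps $h_1,\dots,h_m$, weights $p_1,\dots,p_m$ and a word $w=w_1\dots w_n$ in the letters $1,\dots,m$, put $h_w=h_{w_1}\circ\dots\circ h_{w_n}$, $p_w=p_{w_1}\cdots p_{w_n}$ and $|w|=n$; for the empty word, $h_\emptyset=\mathrm{id}$ and $p_\emptyset=1$.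

\begin{definition}\label{def:nondeg}
A \emph{nondegenerate system} on $\mathbb R^d$ consists of M\"obius maps $h_1,\dots,h_m$ of $\widehat{\mathbb R}^d$, weights $p_i>0$ with $\sum p_i=1$, a nonempty compact set $K=\bigcup_ih_i(K)\subset\mathbb R^d$, and constants $\varepsilon_0>0$, $C_0\ge1$, $\theta<1$ such that
\begin{enumerate}
\item[(N1)] for every word $w$, the pole of $h_w$ is not in $K_{\varepsilon_0}$;
\item[(N2)] for every word $w$, $\|h_w\|:=\max_K|Dh_w|\le C_0\theta^{|w|}$;
\item[(N3)] no nonzero $q\in\mathcal F$ vanishes on $K$, that is, $K$ lies in no sphere or hyperplane.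
\end{enumerate}
\end{definition}

Unlike the hypotheses in the introduction, (N1) and (N2) survive conjugation by a M\"obius map whose pole is off $K$ (Lemma~\ref{lem:conj}). In Sections~\ref{sec:mobius}--\ref{sec:osc} a nondegenerate system is fixed, and constants may depend on it. Fix $x_0\in K$ and put
\[
\Delta=\operatorname{diam}K>0,\qquad\kappa_0=\min\big(\tfrac12,\min_i\min_K|Dh_i|\big)>0 .
\]

\begin{lemma}[distortion]\label{lem:dist}
There are $C_1,C\ge1$ such that for all words $w,s$ and all $x,y\in K$:
\begin{enumerate}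
\item[(1)] $|Dh_w(x)|\le C_1|Dh_w(y)|$;
\item[(2)] $|h_w(x)-h_w(y)|\le\|h_w\|\,|x-y|$;
\item[(3)] $|h_w(y)-h_w(x)-Dh_w(x)(y-x)|\le C\|h_w\|\,|y-x|^2$;
\item[(4)] $\|h_{ws}\|\le\|h_w\|\,\|h_s\|$ and $\min_K|Dh_{ws}|\ge C_1^{-1}\kappa_0^{|s|}\|h_w\|$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (2) follows from \eqref{eq:chord}. Parts (1) and (3) are trivial for a similarity, so let $h_w$ have the form \eqref{eq:mobius}; by (N1), $|x-a|\ge\varepsilon_0$. Then $|Dh_w(x)|/|Dh_w(y)|=|y-a|^2/|x-a|^2\le(1+\Delta/\varepsilon_0)^2$, which is (1). For (3), the map $u\mapsto u/|u|^2$ is homogeneous of degree $-1$, so its second derivatives are bounded by $C|u|^{-3}$. If $|x-y|<\varepsilon_0/2$, every point $x'$ of the segment from $x$ to $y$ has $|x'-a|\ge\frac12|x-a|$, so $|D^2h_w(x')|\le8C\lambda|x-a|^{-3}\le8C\varepsilon_0^{-1}|Dh_w(x)|$, and Taylor's formula applies. If $|x-y|\ge\varepsilon_0/2$, the left side is at most $2\|h_w\||x-y|\le4\varepsilon_0^{-1}\|h_w\||x-y|^2$ by (2). Part (4) follows from $|Dh_{ws}(x)|=|Dh_w(h_sx)||Dh_s(x)|$, $h_sx\in K$,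 and (1).
\end{proof}

Let $\omega=\omega_1\omega_2\dots$ be a random sequence of independent letters with $\mathbb P(\omega_j=i)=p_i$, and let $\omega|n$ be its prefix of length $n$. The compact sets $h_{\omega|n}(K)$ decrease and have diameter at most $C_0\theta^n\Delta$, so they shrink to a point $\Pi(\omega)$. Let $\nu$ be the law of $\Pi(\omega)$. It satisfies $\nu=\sum p_i(h_i)_*\nu$, and it is the only probability measure on $K$ that does: iterating the equation gives $\int\phi\,d\nu=\lim_n\sum_{|w|=n}p_w\phi(h_wx_0)$ for continuous $\phi$. We call $\nu$ the \emph{stationary measure}.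

To cut $\nu$ into pieces of comparable size we stop words at a given scale. For $0<r<1$ let $W_r$ be the set of words $\omega|n$, where $n$ is the first index with $\|h_{\omega|n}\|\le r$. If $w\in W_r$ and $w^-$ is $w$ without its last letter, then $\|h_{w^-}\|>r$, so Lemma~\ref{lem:dist}(4) and (N2) give
\begin{equation}\label{eq:section}
c_0r\le\|h_w\|\le r,\qquad|w|\le C(1+\log(1/r))\qquad(w\in W_r),\qquad c_0=\kappa_0/C_1 .
\end{equation}
Let $\mathcal W$ be $W_r$ or the set of all words of a fixed length. Every $\omega$ has exactly one prefix $w\in\mathcal W$; given this prefix, the rest of $\omega$ is an independent sequence $\omega'$ with the same law, and $\Pi(\omega)=h_w(\Pi(\omega'))$. Hence $\nu=\sum_{w\in\mathcal W}p_w(h_w)_*\nu$, and for every Borel set $E$,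
\begin{equation}\label{eq:cover}
\sum_{w\in\mathcal W:\ h_w(K)\subset E}p_w\le\nu(E).
\end{equation}
This inequality converts statements about random words into statements about $\nu$. It also shows that $\operatorname{supp}\nu=K$, since every point of $K$ lies in sets $h_w(K)$ of arbitrarily small diameter.

\section{Non-concentration near spheres and algebraic sets}\label{sec:nonconc}

Condition (N3) is qualitative. The next lemma makes it quantitative. Compactness gives one scale at which no function of the family is small on more than a fixed fraction of the mass, and invariance of the family under the maps propagates the gain to all scales.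

\begin{lemma}\label{lem:nc}
Let $E$ be a finite-dimensional space of polynomials on $\mathbb R^d$, no nonzero element of which vanishes on $K$. Suppose that for each $i$ there are an injective linear map $T_i:E\to E$ and a continuous function $\beta_i:K\to(0,\infty)$ with $T_iq=\beta_i\cdot(q\circ h_i)$ on $K$. Put $\|q\|=\max_K|q|$. Then there are $C,c>0$ such that
\[
\nu(|q|\le\tau\|q\|)\le C\tau^c\qquad(0\ne q\in E,\ \tau>0).
\]
\end{lemma}

\begin{proof}
By hypothesis $\|\cdot\|$ is a norm on $E$. Let $G(\tau)=\sup_{\|q\|=1}\nu(|q|\le\tau)$, a nondecreasing function.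

\emph{One scale.} There are $\tau_0>0$ and $g_0\in(0,1)$ with $G(\tau_0)\le g_0$. Otherwise there are $\tau_n\to0$ and $\|q_n\|=1$ with $\nu(|q_n|\le\tau_n)\to1$, and by compactness we may assume $q_n\to q$, $\|q\|=1$. On $K$ we have $\{|q_n|\le\tau_n\}\subset\{|q|\le\tau_n+\|q_n-q\|\}$, so $\nu(q=0)=1$. Then $q$ vanishes on $\operatorname{supp}\nu=K$, a contradiction.

\emph{Recursion.} The polynomials with $\|q\|=1$ have bounded coefficients and are therefore uniformly Lipschitz on $K$. Fix $n$ such that each of them oscillates by at most $\tau_0/2$ on every $h_w(K)$, $|w|=n$. For $|w|=n$ put $T_w=T_{w_n}\cdots T_{w_1}$. By induction $T_wq=\beta_w\cdot(q\circ h_w)$ on $K$ with $\beta_w>0$ continuous, and $\|T_wq\|\ge\kappa_w\|q\|$ with $\kappa_w>0$ by injectivity. Fix $\kappa\in(0,1)$ with $\kappa\le\kappa_w/\max_K\beta_w$ for all $|w|=n$.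

Let $\|q\|=1$ and let $\mathcal B$ be the set of words $w$ of length $n$ such that $|q|\le\tau_0/2$ somewhere on $h_w(K)$. For $w\in\mathcal B$ we have $h_w(K)\subset\{|q|\le\tau_0\}$, so $\sum_{\mathcal B}p_w\le g_0$ by \eqref{eq:cover}. Let $\tau<\tau_0/2$. Words outside $\mathcal B$ do not contribute to $\nu(|q|\le\tau)$, and $|q\circ h_w|\le\tau$ implies $|T_wq|\le\tau\max\beta_w\le(\tau/\kappa)\|T_wq\|$. Therefore
\[
\nu(|q|\le\tau)=\sum_{w\in\mathcal B}p_w\,\nu(|q\circ h_w|\le\tau)\le g_0\,G(\tau/\kappa).
\]
So $G(\tau)\le g_0G(\tau/\kappa)$ for $\tau<\tau_0/2$. If $j$ is the least integer with $\tau\kappa^{-j}\ge\tau_0/2$, iteration gives $G(\tau)\le g_0^j\le(2\tau/\tau_0)^c$ with $c=\log g_0/\log\kappa$. For $\tau\ge\tau_0/2$ the same bound is trivial.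
\end{proof}

By (N3) the lemma applies to $E=\mathcal F$ with $T_i=T_{h_i}$. From now on $\|q\|=\max_K|q|$ for $q\in\mathcal F$; this norm is equivalent to $\|q\|_{\mathrm{co}}$, and every $q\in\mathcal F$ is $C\|q\|$-Lipschitz on $K$.

In one case of the final reduction we meet a polynomial of degree $8$ that is not in $\mathcal F$. There the maps are similarities, which preserve the degree, and the missing hypothesis of Lemma~\ref{lem:nc} comes for free.

\begin{lemma}\label{lem:zariski}
Let $h_1,\dots,h_m$ be similarities of $\mathbb R^d$ and let $K=\bigcup_ih_i(K)$ be a nonempty compact set that satisfies \textup{(N2)} and lies in no hyperplane. Then no nonzero polynomial vanishes on $K$. Consequently, in a nondegenerate system of similarities Lemma~\ref{lem:nc} applies, for every $M$, to the space of polynomials of degree at most $M$ with $T_iq=q\circ h_i$.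
\end{lemma}

\begin{proof}
Write $h_w(x)=r_wO_wx+b_w$. From $r_w^n=r_{w^n}\le C_0\theta^{n|w|}$ for all $n$ we get $r_w\le\theta^{|w|}<1$ for $w\ne\emptyset$. Suppose that the claim fails. Let $L\ge1$ be the least degree of a nonzero polynomial vanishing on $K$, and let $I$ be the space of polynomials of degree at most $L$ vanishing on $K$. The idea is to zoom in at the fixed point of $h_w$: terms of low degree would dominate, and minimality of $L$ forbids this.

For a homogeneous polynomial $P$ let $\|P\|_2$ be its $L^2$ norm on the unit sphere; it is invariant under orthogonal maps. Let $\operatorname{top}(Q)$ be the homogeneous part of degree $L$ of $Q$. By minimality, $\operatorname{top}$ is injective on $I$, so $\|Q\|_*=\|\operatorname{top}(Q)\|_2$ is a norm on $I$. Fix $w\ne\emptyset$. The map $Q\mapsto Q\circ h_w$ preserves $I$, and $\operatorname{top}(Q\circ h_w)=r_w^L\operatorname{top}(Q)\circ O_w$, so $\|Q\circ h_w^n\|_*=r_w^{Ln}\|Q\|_*$.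

Let $z_w\in K$ be the fixed point of the contraction $h_w$ of $K$, and expand $Q(z_w+y)=\sum_{j\le L}Q_j(y)$ into homogeneous parts. Since $h_w^n(z_w+y)=z_w+r_w^nO_w^ny$, the $j$th part of $Q\circ h_w^n$ is $r_w^{jn}Q_j\circ O_w^n$. The map $Q\mapsto\|Q_j\|_2$ is a seminorm on the finite-dimensional space $I$, so it is at most $C_w\|Q\|_*$, and
\[
r_w^{jn}\|Q_j\|_2\le C_wr_w^{Ln}\|Q\|_*\qquad\text{for all }n .
\]
Letting $n\to\infty$ gives $Q_j=0$ for $j<L$. Thus $Q$ is homogeneous of degree $L$ about $z_w$, and Euler's identity reads $\langle y-z_w,\nabla Q(y)\rangle=LQ(y)$. Subtracting the identities for two words gives $\langle z_w-z_{w'},\nabla Q\rangle\equiv0$. Since $z_w\in h_w(K)$, the points $z_w$ are dense in $K$; as $K$ lies in no hyperplane, the differences $z_w-z_{w'}$ span $\mathbb R^d$. So $\nabla Q\equiv0$, and the constant $Q$ vanishes on $K$. Hence $I=0$, a contradiction.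
\end{proof}

The first use of Lemma~\ref{lem:nc} is to show that no piece $h_v(K)$ is flat, uniformly in $v$.

\begin{lemma}[variance]\label{lem:var}
There is $c_1>0$ such that $\operatorname{Var}_\nu(\langle u,h_v\rangle)\ge c_1\|h_v\|^2$ for all words $v$ and all unit vectors $u$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:nc} there is $\tau_1>0$ with $\nu(|q|>\tau_1\|q\|)\ge\frac12$, hence $\int q^2\,d\nu\ge\frac12\tau_1^2\|q\|^2$, for all nonzero $q\in\mathcal F$. Let $t$ be the mean of $\langle u,h_v\rangle$ and $q=T_{h_v}(\langle u,\cdot\rangle-t)\in\mathcal F$. Then $\langle u,h_v\rangle-t=|Dh_v|\,q$ and $|Dh_v|\ge C_1^{-1}\|h_v\|$ on $K$, so it suffices to bound $\|q\|_{\mathrm{co}}$ from below. If $h_v(x)=\lambda Ox+b$, the linear coefficient of $q$ is the unit vector $O^Tu$. If $h_v$ has the form \eqref{eq:mobius}, put $u'=O^Tu$ and $s=(\langle u,b\rangle-t)/\lambda$; by \eqref{eq:Th},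
\[
q=s|x-a|^2+\langle u',x-a\rangle=s|x|^2+\langle u'-2sa,x\rangle+\big(s|a|^2-\langle u',a\rangle\big).
\]
The coefficients satisfy $|u'-2sa|^2-4s\big(s|a|^2-\langle u',a\rangle\big)=|u'|^2=1$, so $5\|q\|_{\mathrm{co}}^2\ge1$.
\end{proof}

\begin{remark}\label{rem:sphere}
Lemma~\ref{lem:var} fails if $K$ lies on the unit sphere. Take $u\in h_v(K)$. For $x\in h_v(K)$ we have $1-\langle u,x\rangle=\frac12|x-u|^2\le\frac12\Delta^2\|h_v\|^2$, so the variance is $O(\|h_v\|^4)$.
\end{remark}

\section{Large Fourier coefficients are sparse}\label{sec:flat}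

For a word $v$ let
\[
H_v=\|h_v\|^{-1}\big(h_v-h_v(x_0)\big),\qquad\nu^v=(H_v)_*\nu .
\]
The measure $\nu^v$ is the piece $(h_v)_*\nu$ rescaled to unit size; by Lemma~\ref{lem:dist}(2), $|H_v|\le\Delta$ on $K$. The following statement replaces Step~2 of Section~\ref{sec:inverted}.

\begin{proposition}\label{prop:flat}
For every $\delta\in(0,1)$ there are $\varepsilon,C>0$ such that for all words $v$ and all $R\ge1$ the set $\{\zeta\in\mathbb R^d:|\zeta|\le R,\ |\widehat{\nu^v}(\zeta)|\ge R^{-\varepsilon}\}$ is covered by $CR^\delta$ unit balls.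
\end{proposition}

A high power $|\widehat{\nu^v}|^n$ detects the large values of $\widehat{\nu^v}$, and it is the Fourier transform of the law of a signed sum of independent samples. For even $n$ let $X^{(1)},\dots,X^{(n)}$ be independent with law $\nu^v$, let $\epsilon_i=1$ for $i\le n/2$ and $\epsilon_i=-1$ for $i>n/2$, and put $\Sigma=\sum_i\epsilon_iX^{(i)}$. Then $\mathbb E\,e(\langle\zeta,\Sigma\rangle)=|\widehat{\nu^v}(\zeta)|^n$. The proposition reduces to the statement that $\Sigma$ is almost as unlikely to be near the origin as a random vector with a bounded density.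

\begin{lemma}\label{lem:smallball}
For every $\delta\in(0,1)$ there are an even $n$ and $C>0$ such that $\mathbb P(|\Sigma|\le t)\le Ct^{d-\delta/2}$ for all words $v$ and all $0<t\le1$.
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:flat} from Lemma~\ref{lem:smallball}]
The Fourier transform of $e^{-\pi|\zeta|^2/R^2}$ is $R^de^{-\pi R^2|z|^2}$. Using the lemma for $t\le1$ and $\mathbb P(|\Sigma|\le t)\le t^d$ for $t\ge1$, we have $\mathbb P(|\Sigma|\le(j+1)/R)\le C(j+1)^dR^{-d+\delta/2}$ for all $j\ge0$, so
\[
\int|\widehat{\nu^v}(\zeta)|^ne^{-\pi|\zeta|^2/R^2}\,d\zeta=R^d\,\mathbb E\,e^{-\pi R^2|\Sigma|^2}\le R^d\sum_{j\ge0}e^{-\pi j^2}\,\mathbb P\Big(|\Sigma|\le\frac{j+1}R\Big)\le CR^{\delta/2}.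
\]
Let $\zeta_1,\dots,\zeta_M$ be a maximal subset of the set in the proposition with mutual distances at least $1$; the unit balls about the $\zeta_j$ cover the set. The function $\widehat{\nu^v}$ is $2\pi\Delta$-Lipschitz, so $|\widehat{\nu^v}|\ge\frac12R^{-\varepsilon}$ on the disjoint balls of radius $c_3R^{-\varepsilon}$ about the $\zeta_j$, where $c_3=\min(\frac12,(4\pi\Delta)^{-1})$. On these balls $|\zeta|\le2R$ and the Gaussian weight is at least $e^{-4\pi}$. Hence $M\cdot cR^{-d\varepsilon}2^{-n}R^{-n\varepsilon}\le CR^{\delta/2}$, and $M\le CR^\delta$ for $\varepsilon=\delta/(2(d+n))$.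
\end{proof}

To prove Lemma~\ref{lem:smallball} we reveal the samples scale by scale, with a large ratio $A$ between consecutive scales. At scale $A^{-j}$ each sample moves by about $A^{-j}$ in every direction, by Lemma~\ref{lem:var}. For $n$ much larger than $A^2$ the total move is nearly Gaussian of width $\sqrt nA^{-j}$, down to the resolution $\sqrt nA^{-j-1}$. For $\Sigma$ to end up near $0$, this move must cancel the current position to within roughly the next width, an event of probability about $A^{-d}$. We use three standard tools.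

\emph{Total variance.} If $\mathcal A\subset\mathcal A'$ are $\sigma$-algebras and $\xi$ is bounded, then $\operatorname{Var}(\xi|\mathcal A)=\mathbb E[\operatorname{Var}(\xi|\mathcal A')|\mathcal A]+\operatorname{Var}(\mathbb E[\xi|\mathcal A']|\mathcal A)$.

\emph{Hoeffding's inequality.} If $\xi_1,\dots,\xi_n$ are independent, centered and $|\xi_i|\le\Delta$, then $\mathbb P(|n^{-1/2}\sum\xi_i|\ge\lambda)\le2e^{-\lambda^2/(2\Delta^2)}$. For independent centered vectors $\xi_i\in\mathbb R^d$ with $|\xi_i|\le\Delta$, some coordinate of the sum has at least $1/\sqrt d$ times its modulus, so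
\begin{equation}\label{eq:hoeff}
\mathbb P\Big(\Big|n^{-1/2}\sum_i\xi_i\Big|\ge\lambda\Big)\le2d\,e^{-\lambda^2/(2d\Delta^2)} .
\end{equation}

\emph{Esseen's inequality.} For a random vector $Y\in\mathbb R^d$, $y\in\mathbb R^d$ and $\varrho>0$,
\begin{equation}\label{eq:esseen}
\mathbb P(|Y-y|\le\varrho)\le C_d\,\varrho^d\int_{|t|\le1/\varrho}\big|\mathbb E\,e^{i\langle t,Y\rangle}\big|\,dt .
\end{equation}
To see this, let $B$ be the ball of radius $\frac12$ about $0$ and $F(x)=\big|\int_Be^{i\langle t,x\rangle}dt\big|^2\ge0$. For $|x|\le1$ we have $F(x)\ge(|B|\cos\frac12)^2$, and $F(x)=\int\phi(t)e^{i\langle t,x\rangle}dt$ with $\phi=1_B*1_B$, which is bounded by $|B|$ and vanishes for $|t|>1$. Bounding $\mathbb E\,F((Y-y)/\varrho)$ below by the first fact and above by the second, and substituting $t\mapsto\varrho t$, gives \eqref{eq:esseen}.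

\begin{proof}[Proof of Lemma~\ref{lem:smallball}]
Fix $v$. Put $c_2=c_1c_0^2$ and let $A\ge3$ satisfy $A^2\ge2\Delta^2/c_2$; it will be fixed at the end, in terms of $\delta$.

\emph{Step 1: one sample.} Realize $X=H_v(\Pi(\omega))$. For $j\ge0$ let $\ell_j(\omega)$ be the least $\ell\ge0$ with $\|h_{v(\omega|\ell)}\|\le A^{-j}\|h_v\|$. Then $\ell_0=0$, $\ell_j$ is nondecreasing in $j$, and it is bounded for each $j$ by Lemma~\ref{lem:dist}(4) and (N2). The finite $\sigma$-algebras $\mathcal A_j$ generated by the word $\omega|\ell_j$ increase. Let $M_j=\mathbb E[X|\mathcal A_j]$ and $Z_j=A^j(M_{j+1}-M_j)$. Given $\omega|\ell_j=w$, the vector $X$ is distributed as $\|h_v\|^{-1}(h_{vw}(y)-h_v(x_0))$ with $y\sim\nu$, and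
\[
c_0A^{-j}\|h_v\|\le\|h_{vw}\|\le A^{-j}\|h_v\|;
\]
for $j=0$ the word $w$ is empty, and for $j\ge1$ the lower bound follows from Lemma~\ref{lem:dist}(4) and the minimality of $\ell_j$. So $X$ ranges, conditionally, in a set of diameter at most $\Delta A^{-j}$, which gives $|X-M_j|\le\Delta A^{-j}$. Since $Z_j=A^j\,\mathbb E[X-M_j|\mathcal A_{j+1}]$, also $|Z_j|\le\Delta$. For a unit vector $u$, Lemma~\ref{lem:var} applied to $vw$ gives $\operatorname{Var}(\langle u,X\rangle|\mathcal A_j)\ge c_2A^{-2j}$, while $\operatorname{Var}(\langle u,X\rangle|\mathcal A_{j+1})\le\Delta^2A^{-2j-2}$. By total variance,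
\[
\operatorname{Var}(\langle u,Z_j\rangle|\mathcal A_j)=A^{2j}\operatorname{Var}(\langle u,M_{j+1}\rangle|\mathcal A_j)\ge c_2-\Delta^2A^{-2}\ge\tfrac12c_2 .
\]

\emph{Step 2: many samples.} Take $n$ independent copies of these objects, marked by a superscript $(i)$, and let $\mathcal G_j$ be generated by $\mathcal A_j^{(1)},\dots,\mathcal A_j^{(n)}$. An atom of $\mathcal G_j$ prescribes a prefix for each copy, and on it the copies remain independent. Put
\[
y_j=\frac{A^j}{\sqrt n}\sum_i\epsilon_iM_j^{(i)},\qquad Y_j=\frac1{\sqrt n}\sum_i\epsilon_iZ_j^{(i)},\qquad\text{so that}\qquad y_{j+1}=A(y_j+Y_j).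
\]
Thus $y_j$ is the position known at stage $j$, in units of $\sqrt nA^{-j}$, and $Y_j$ is the next move. Given $\mathcal G_j$, the vectors $Z=\epsilon_iZ_j^{(i)}$ are independent, centered, bounded by $\Delta$, and have variance at least $c_2/2$ in every direction. Let $s_0=\min(1/\Delta,3c_2/(4\Delta^3))$ and $|s|\le s_0$. By Taylor's formula $\mathbb E[e^{i\langle s,Z\rangle}|\mathcal G_j]$ differs from $1-\frac12\mathbb E[\langle s,Z\rangle^2|\mathcal G_j]\in[\frac12,1-\frac14c_2|s|^2]$ by at most $\frac16\Delta^3|s|^3\le\frac18c_2|s|^2$, so its modulus is at most $e^{-c_2|s|^2/8}$. Let $n$ be even with $n\ge A^2/s_0^2$. Taking $s=t/\sqrt n$ and multiplying over $i$, we get $|\mathbb E[e^{i\langle t,Y_j\rangle}|\mathcal G_j]|\le e^{-c_2|t|^2/8}$ for $|t|\le A$. By \eqref{eq:esseen},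
\begin{equation}\label{eq:anticonc}
\mathbb P(|y+Y_j|\le\varrho\,|\,\mathcal G_j)\le C_3\varrho^d\qquad(\varrho\ge1/A,\ y\in\mathbb R^d),
\end{equation}
with $C_3$ depending only on $d$ and $c_2$. The tail bound \eqref{eq:hoeff} holds, given $\mathcal G_j$, both for $Y_j$ and for the remainder $A^jn^{-1/2}\Sigma-y_j=n^{-1/2}\sum_i\epsilon_iA^j(X^{(i)}-M_j^{(i)})$.

\emph{Step 3: backward induction on the scale.} The event that $\Sigma$ is small does not force $y_j$ to be bounded, because a later move can be atypically large. We therefore carry along a weight that records how unlikely success is from a distant position. Let $\Theta(y)=(1+|y|)^{-d-1}$; the exponent exceeds $d$ so that the dyadic sum below converges. Fix $J\ge0$. We claim that there are $B$ depending on $d,\Delta$ and $\Gamma=C(\log A)^{(d+1)/2}$, with $C$ depending on $d,\Delta,c_2$, such that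
\begin{equation}\label{eq:claim}
\mathbb P\big(|\Sigma|\le\sqrt nA^{-J}\,\big|\,\mathcal G_j\big)\le B\,(\Gamma A^{-d})^{J-j}\,\Theta(y_j)\qquad(0\le j\le J).
\end{equation}
For $j=J$ the event forces the remainder to have modulus at least $|y_J|-1$. By \eqref{eq:hoeff} the probability is at most $\min\big(1,2d\,e^{-(|y_J|-1)_+^2/(2d\Delta^2)}\big)\le B\,\Theta(y_J)$.

To pass from $j+1$ to $j$, take the conditional expectation given $\mathcal G_j$. Since $y_j$ is $\mathcal G_j$-measurable, it suffices to prove that $I(y):=\mathbb E[\Theta(A(y+Y_j))|\mathcal G_j]\le\Gamma A^{-d}\Theta(y)$ for all $y$. We have two bounds. First, $\Theta(x)\le2^{-(i-1)(d+1)}$ if $2^{i-1}<|x|\le2^i$, $i\ge1$, and also if $|x|\le1$, $i=0$. So \eqref{eq:anticonc} gives, for all $y$,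
\[
I(y)\le\sum_{i\ge0}2^{-(i-1)(d+1)}\,C_3\,2^{id}A^{-d}=C_4A^{-d},\qquad C_4=2^{d+2}C_3 .
\]
Second, let $|y|\ge1$. If $|Y_j|<|y|/2$, then $A|y+Y_j|\ge A|y|/2\ge A(1+|y|)/4$. With \eqref{eq:hoeff} for the complementary event,
\[
I(y)\le4^{d+1}A^{-d-1}\Theta(y)+2d\,e^{-|y|^2/(8d\Delta^2)} .
\]
Choose $C_5\ge\max(1,4d\Delta)$ so large that $2d\,e^{-\lambda^2/(16d\Delta^2)}\le(1+\lambda)^{-d-1}$ for $\lambda\ge C_5$, and put $L_A=C_5\sqrt{\log A}\ge C_5$. If $|y|\ge L_A$, then $e^{-|y|^2/(16d\Delta^2)}\le A^{-C_5^2/(16d\Delta^2)}\le A^{-d}$; splitting the exponent into two halves, we see that the last term is at most $A^{-d}\Theta(y)$, and $I(y)\le(4^{d+1}+1)A^{-d}\Theta(y)$. If $|y|<L_A$, the first bound gives $I(y)\le C_4(1+L_A)^{d+1}A^{-d}\Theta(y)$. This proves \eqref{eq:claim}.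

\emph{Step 4: choice of $A$.} The loss $\Gamma$ per scale is only a power of $\log A$. Fix $A$ so large that $\Gamma\le A^{\delta/2}$, and then fix $n$; neither depends on $v$. For $j=0$, \eqref{eq:claim} gives $\mathbb P(|\Sigma|\le\sqrt nA^{-J})\le BA^{-J(d-\delta/2)}$. For $0<t\le1$ choose $J\ge0$ with $\sqrt nA^{-J-1}<t\le\sqrt nA^{-J}$. Then $A^{-J}\le At$, and $\mathbb P(|\Sigma|\le t)\le BA^dt^{d-\delta/2}$.
\end{proof}

\section{The poles: spreading or a common fixed point}\label{sec:poles}

The frequency at which a piece is seen involves the function $|Dh_w|$. Its reciprocal lies in $\mathcal F$: put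
\[
\psi_w=T_{h_w}1=|Dh_w|^{-1},\qquad\widehat\psi_w=\psi_w/\|\psi_w\| .
\]
If the pole $a_w$ of $h_w$ is finite, $\widehat\psi_w$ is a positive multiple of $|x-a_w|^2$; if $a_w=\infty$, it is $1$. So $\widehat\psi_w$ records the pole and forgets the scale, and it treats $\infty$ like any other pole. Let $\mathcal P$ be the closure of $\{\widehat\psi_w\}$ in the unit sphere of $\mathcal F$, a compact set. By Lemma~\ref{lem:dist}(1),
\begin{equation}\label{eq:psibounds}
C_1^{-1}\le\psi\le1\quad\text{on }K\qquad(\psi\in\mathcal P).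
\end{equation}
Every $\psi\in\mathcal P$ is $1$ or $c|x-a|^2$ with $c>0$ and $a\notin K$: along a subsequence the poles either converge to a finite point $a\notin K_{\varepsilon_0}$, or tend to $\infty$, and then $|x-a_w|^2/\max_{y\in K}|y-a_w|^2\to1$ uniformly on $K$.

Appending a word $s$ moves the pole by $a_{ws}=h_s^{-1}(a_w)$. In terms of $\mathcal F$, $T_{h_s}\psi_w=T_{h_s}T_{h_w}1=\psi_{ws}$. So the continuous map
\[
\Phi^s(\psi)=T_{h_s}\psi/\|T_{h_s}\psi\|
\]
sends $\widehat\psi_w$ to $\widehat\psi_{ws}$ and hence $\mathcal P$ into $\mathcal P$, and $\Phi^{s\gamma}=\Phi^\gamma\circ\Phi^s$. The maps $\Phi^i$ form a second iterated function system, in which the \emph{last} letters of a word matter most.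

\begin{example}\label{ex:poles}
For $h_i(x)=1/(i+x)$, $i\in\{2,3\}$, on $U=(-\frac12,1)$, we have $a_i=-i$ and $a_{wi}=1/a_w-i$. So the poles of words ending in $2$ lie in $[-\frac52,-2]$ and those of words ending in $3$ lie in $[-\frac72,-3]$: the poles are spread out. For the maps $f_0,f_1$ of Section~\ref{sec:inverted}, a word of length $n\ge1$ gives $f_w(x)=1/(3^{-n}x^{-1}+b_w)$ with $b_w\in[\frac23,2]$, so the poles $-3^{-n}/b_w$ accumulate only at the common fixed point $0$.
\end{example}

We show that these are the only two behaviors. For unit vectors $q,q'$ of a normed space and $\lambda,\lambda'\ge0$,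
\begin{equation}\label{eq:proj}
\|\lambda q-\lambda'q'\|\ge\tfrac12\max(\lambda,\lambda')\,\|q-q'\| ;
\end{equation}
indeed, if the left side is $\epsilon$, then $|\lambda-\lambda'|\le\epsilon$, so $\lambda\|q-q'\|\le2\epsilon$ and $\lambda'\|q-q'\|\le2\epsilon$.

\begin{lemma}\label{lem:Phi}
There is $C_2$ such that $\|\Phi^s\psi-\Phi^s\psi'\|\le C_2\theta^{|s|}\|\psi-\psi'\|$ for all words $s$ and all $\psi,\psi'\in\mathcal P$. For each word $\gamma$ there is $\kappa_\gamma>0$ such that $\|\Phi^\gamma\psi-\Phi^\gamma\psi'\|\ge\kappa_\gamma\|\psi-\psi'\|$ for all $\psi,\psi'\in\mathcal P$.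
\end{lemma}

\begin{proof}
Put $q=\psi-\psi'$ and $\phi=q/\psi'$. For $x,y\in K$,
\[
\phi(x)-\phi(y)=\frac{q(x)-q(y)}{\psi'(x)}+q(y)\,\frac{\psi'(y)-\psi'(x)}{\psi'(x)\psi'(y)},
\]
which is at most $C\|q\||x-y|$ in modulus by \eqref{eq:psibounds} and the Lipschitz bound on $\mathcal F$. Since $\psi/\psi'=1+\phi\in[C_1^{-1},C_1]$ and $\log$ is $C_1$-Lipschitz on this interval, $\log(\psi/\psi')$ is $C\|q\|$-Lipschitz on $K$. Its oscillation $o$ on $h_s(K)$ therefore satisfies $o\le C\theta^{|s|}\|q\|$, and also $o\le2\log C_1$. On $K$ we have $T_{h_s}\psi/T_{h_s}\psi'=(\psi/\psi')\circ h_s$. The quotient $\|T_{h_s}\psi\|/\|T_{h_s}\psi'\|$ lies between the minimum and the maximum of this ratio, so $\Phi^s\psi/\Phi^s\psi'\in[e^{-o},e^o]$ on $K$. As $0<\Phi^s\psi'\le1$, we get $\|\Phi^s\psi-\Phi^s\psi'\|\le e^o-1\le Co$.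

For the lower bound let $T=T_{h_\gamma}$. Since $T$ is invertible and $\|T\psi\|\le\|T\|$, \eqref{eq:proj} gives
\[
\Big\|T\Big(\frac\psi{\|T\psi\|}-\frac{\psi'}{\|T\psi'\|}\Big)\Big\|\ge\frac1{\|T^{-1}\|}\Big\|\frac\psi{\|T\psi\|}-\frac{\psi'}{\|T\psi'\|}\Big\|\ge\frac{\|\psi-\psi'\|}{2\|T^{-1}\|\,\|T\|}.\qedhere
\]
\end{proof}

\begin{proposition}[dichotomy]\label{prop:dich}
At least one of the following holds.
\begin{enumerate}
\item[(NC)] There are $C,c>0$ such that for all $\ell\ge0$, $\kappa>0$, $\psi\in\mathcal P$ and $q_0\in\mathcal F$,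
\[
\sum_{|s|=\ell}p_s\,\mathbf 1\big(\|\Phi^s\psi-q_0\|\le\kappa\big)\le C(\kappa^c+e^{-c\ell}).
\]
\item[(FP)] There is $a\in\widehat{\mathbb R}^d\setminus K$ with $h_i(a)=a$ for all $i$.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{Suppose first that for some $n$ there are words $\gamma_1,\gamma_2$ of length $n$ such that $\Phi^{\gamma_1}\mathcal P$ and $\Phi^{\gamma_2}\mathcal P$ are disjoint.} These sets are compact; let $2\kappa_*>0$ be their distance. Fix $\kappa_1\in(0,1)$ with $\kappa_1\le\kappa_\gamma$ for all $|\gamma|=n$, and let $H_\ell(\kappa)\le1$ be the supremum over $\psi,q_0$ of the sum in (NC). Let $\kappa<\kappa_*$ and $\ell\ge n$, and write $s=s'\gamma$ with $|\gamma|=n$, so that $\Phi^s=\Phi^\gamma\circ\Phi^{s'}$. The closed ball of radius $\kappa$ about $q_0$ cannot meet both $\Phi^{\gamma_1}\mathcal P$ and $\Phi^{\gamma_2}\mathcal P$, so the words $\gamma$ for which it meets $\Phi^\gamma\mathcal P$ have total weight at most $g_1=1-\min(p_{\gamma_1},p_{\gamma_2})<1$. For each such $\gamma$, the set $\{\psi'\in\mathcal P:\|\Phi^\gamma\psi'-q_0\|\le\kappa\}$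 has diameter at most $2\kappa/\kappa_1$ by Lemma~\ref{lem:Phi}, so it lies in a closed ball of that radius, and $\Phi^{s'}\psi$ must fall into this ball. Hence
\[
H_\ell(\kappa)\le g_1\,H_{\ell-n}(2\kappa/\kappa_1).
\]
This can be iterated $j$ times as long as $jn\le\ell$ and $(2/\kappa_1)^{j-1}\kappa<\kappa_*$. For the largest such $j\ge0$, either $j>\ell/n-1$ or $(2/\kappa_1)^j\ge\kappa_*/\kappa$. So $H_\ell(\kappa)\le g_1^j\le g_1^{\ell/n-1}+(\kappa/\kappa_*)^c$ with $c=\log(1/g_1)/\log(2/\kappa_1)$; the same bound is trivial if $\kappa\ge\kappa_*$ or $\ell<n$. This is (NC).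

\emph{Suppose now that for every $n$ the sets $\Phi^\gamma\mathcal P$, $|\gamma|=n$, intersect pairwise.} Each has diameter at most $2C_2\theta^n$, so the compact set $\mathcal P_n=\bigcup_{|\gamma|=n}\Phi^\gamma\mathcal P$ has diameter at most $4C_2\theta^n$. From $\Phi^{i\gamma}\mathcal P=\Phi^\gamma(\Phi^i\mathcal P)\subset\Phi^\gamma\mathcal P$ we get $\mathcal P_{n+1}\subset\mathcal P_n$, so the $\mathcal P_n$ shrink to one point $\psi_*$. From $\Phi^i\Phi^\gamma=\Phi^{\gamma i}$ we get $\Phi^i\mathcal P_n\subset\mathcal P_{n+1}$, so $\Phi^i\psi_*=\psi_*$. Thus $T_{h_i}\psi_*=t_i\psi_*$ in $\mathcal F$, with $t_i>0$, for every letter $i$.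

If $\psi_*=1$, then $|Dh_i|$ is constant, so by \eqref{eq:mobius} every $h_i$ is a similarity and (FP) holds with $a=\infty$. Otherwise $\psi_*=c|x-a|^2$ with $a\notin K$, and
\[
|h_i(x)-a|^2\,|Dh_i(x)|^{-1}=t_i|x-a|^2\qquad\text{off the pole of }h_i .
\]
If $a$ were the pole of $h_i$, then by \eqref{eq:mobius} the left side would tend to $\lambda\ne0$ as $x\to a$, while the right side tends to $0$. So we may put $x=a$, which gives $h_i(a)=a$.
\end{proof}

\section{The estimate for oscillatory integrals}\label{sec:osc}

We consider phases $\varphi:K\to\mathbb R$ with a given vector field $\nabla\varphi:K\to\mathbb R^d$ such that, for all $x,y\in K$,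
\begin{equation}\label{eq:phase}
\begin{gathered}
|\nabla\varphi(x)|\le B,\qquad|\nabla\varphi(x)-\nabla\varphi(y)|\le B|x-y|,\\
|\varphi(y)-\varphi(x)-\langle\nabla\varphi(x),y-x\rangle|\le B|x-y|^2 .
\end{gathered}
\end{equation}
This holds if $\varphi$ is $C^2$ on $K_\varepsilon$ with $C^2$ norm at most $B_0$, for some $B$ depending only on $\varepsilon$ and $B_0$. Indeed, if $|x-y|<\varepsilon$, the segment from $x$ to $y$ lies in $K_\varepsilon$ and Taylor's formula applies; if $|x-y|\ge\varepsilon$, the two left sides are at most $2B_0$ and $2B_0+B_0|x-y|$, and $1\le|x-y|/\varepsilon$.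

\begin{proposition}\label{prop:main}
Let a nondegenerate system, $\alpha\in(0,1]$, $B\ge1$ and $c_*>0$ be given. Consider phases $\varphi$ that satisfy \eqref{eq:phase}, and assume one of the following.
\begin{enumerate}
\item[(a)] \textup{(NC)} holds, and $\nu(|\nabla\varphi|\le\tau)\le B\tau^{c_*}$ for all $\tau>0$.
\item[(b)] All $h_i$ are similarities, and $\nu\big(\big||\nabla\varphi|-t\big|\le\tau\big)\le B\tau^{c_*}$ for all $\tau>0$, $t\ge0$.
\end{enumerate}
Then there are $C,\sigma>0$, depending only on the system, $\alpha$, $B$ and $c_*$, such that for all such $\varphi$,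
\[
\Big|\int e(N\varphi)\chi\,d\nu\Big|\le C\|\chi\|_{C^\alpha}N^{-\sigma}\qquad(N\ge1,\ \chi\in C^\alpha(K)).
\]
\end{proposition}

In (a) the maps spread the frequencies, and the phase only has to avoid being stationary on too much mass; a constant phase shows that some such condition is needed. In (b) the maps do not help, and $|\nabla\varphi|$ must avoid concentrating at \emph{any} value; the linear phase in Example~\ref{ex:cantor} violates this at $t=1$.

\begin{proof}
We may assume $\|\chi\|_{C^\alpha}\le1$ and $N$ larger than a constant that depends only on the data, since the integral is at most $1$.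

\emph{Step 1: three words.} Put
\[
R=N^{1/2},\qquad r=R^{-1},\qquad\rho=R^{-2/3}.
\]
In case (a) let $\ell=\lfloor\log R/(12\log(1/\kappa_0))\rfloor$, so that $\kappa_0^\ell\ge R^{-1/12}$ and $\ell\ge c\log R$; in case (b) let $\ell=0$. Let $w\in W_r$, $s$ with $|s|=\ell$, and $v\in W_\rho$ be independent random words with probabilities $p_w,p_s,p_v$. Decomposing $\nu$ three times,
\[
\int e(N\varphi)\chi\,d\nu=\sum_{w,s,v}p_wp_sp_v\int\big(e(N\varphi)\chi\big)(h_{ws}h_vy)\,d\nu(y).
\]
The word $w$ freezes $\chi$ and $\nabla\varphi$; the word $v$ selects the point at which we linearize $h_{ws}$. The short word $s$ randomizes the pole: (NC) concerns the last letters of a word, and the last letters of the stopped word $w$ are not independent of the earlier ones. The scales are chosen so that the linearization error $Nr\rho^2=R^{-1/3}$ is small while the frequency $Nr\rho=R^{1/3}$ is large.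

\emph{Step 2: linearization.} Replacing $\chi$ by $\chi(h_wx_0)$ on $h_w(K)$ costs at most $(\Delta r)^\alpha$. Put $z_v=h_v(x_0)$ and $x=h_v(y)$, so $|x-z_v|\le\Delta\rho$. By Lemma~\ref{lem:dist}(4), $\|h_{ws}\|\le C_0r$. By \eqref{eq:phase} and Lemma~\ref{lem:dist}(2),
\[
\varphi(h_{ws}x)-\varphi(h_{ws}z_v)=\langle\nabla\varphi(h_{ws}z_v),h_{ws}x-h_{ws}z_v\rangle+O(r^2\rho^2),
\]
and by Lemma~\ref{lem:dist}(3), $h_{ws}x-h_{ws}z_v=Dh_{ws}(z_v)(x-z_v)+O(r\rho^2)$. Define, for $z\in K$,
\[
\eta_{ws}(z)=N\,Dh_{ws}(z)^T\nabla\varphi(h_{ws}z),\qquad|\eta_{ws}(z)|=N\,|Dh_{ws}(z)|\,|\nabla\varphi(h_{ws}z)|\le C_0BR ;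
\]
the formula for the norm is where conformality is used. Since $x-z_v=\|h_v\|H_v(y)$, we have $N\varphi(h_{ws}x)=N\varphi(h_{ws}z_v)+\langle\|h_v\|\eta_{ws}(z_v),H_v(y)\rangle+O(R^{-1/3})$, and therefore
\[
\Big|\int e(N\varphi)\chi\,d\nu\Big|\le C(R^{-\alpha}+R^{-1/3})+\sum_vp_v\sum_{w,s}p_wp_s\big|\widehat{\nu^v}\big(\|h_v\|\eta_{ws}(z_v)\big)\big| .
\]

\emph{Step 3: sparsity.} By \eqref{eq:section}, $c_0\rho\le\|h_v\|\le\rho$, so $\|h_v\||\eta_{ws}(z_v)|\le R_1:=C_0BR^{1/3}$. Let $\delta\in(0,1)$, to be chosen, and let $\varepsilon$ be given by Proposition~\ref{prop:flat}. For each $v$, the vectors $\eta$ with $\|h_v\||\eta|\le R_1$ and $|\widehat{\nu^v}(\|h_v\|\eta)|\ge R_1^{-\varepsilon}$ lie in at most $CR^\delta$ balls of radius $c_0^{-1}R^{2/3}$. We keep only the radial information: if $\eta$ lies in such a ball with center $\eta_0$, then $\big||\eta|-|\eta_0|\big|\le c_0^{-1}R^{2/3}$. Hence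
\[
\Big|\int e(N\varphi)\chi\,d\nu\Big|\le C(R^{-\alpha}+R^{-1/3}+R^{-\varepsilon/3})+CR^\delta\mathcal Q,
\]
where
\[
\mathcal Q=\sum_vp_v\sup_{t\ge0}\mathbb P_{w,s}\Big(\big||\eta_{ws}(z_v)|-t\big|\le c_0^{-1}R^{2/3}\Big).
\]
The quantity $\mathcal Q$ does not involve $\delta$. It remains to show that $\mathcal Q\le CR^{-c_4}$ for some $c_4\in(0,1)$; then $\delta=c_4/2$ completes the proof.

\emph{Step 4(b): spreading from the phase.} Here $s=\emptyset$ and $|\eta_w(z)|=Nr_w|\nabla\varphi(h_wz)|$, where $r_w=\|h_w\|\in[c_0r,r]$ is the ratio of $h_w$. The ratio is $\prod_ir_i^{n_i}$, with $n_i\le|w|\le C\log N$ the number of occurrences of the letter $i$, so it takes at most $C(\log N)^m$ values. Fix $z\in K$, $t\ge0$ and a value $r'$, and put $t'=t/(Nr')$. Since $Nr'\ge c_0R$, a word $w$ with $r_w=r'$ that belongs to the event satisfies $\big||\nabla\varphi(h_wz)|-t'\big|\le c_0^{-2}R^{-1/3}$. As $\nabla\varphi$ varies by at most $B\Delta r$ on $h_w(K)$, the set $h_w(K)$ is contained in $\big\{\big||\nabla\varphi|-t'\big|\le CR^{-1/3}\big\}$.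 By \eqref{eq:cover} and (b), these words have total weight at most $CR^{-c_*/3}$. So $\mathcal Q\le C(\log N)^mR^{-c_*/3}$.

\emph{Step 4(a): spreading from the poles.} Let $b_w=|\nabla\varphi(h_wx_0)|$. Call $w$ \emph{good} if $b_w>R^{-1/12}$ and \emph{bad} otherwise. For bad $w$ we have $h_w(K)\subset\{|\nabla\varphi|\le R^{-1/12}+B\Delta r\}$, so $\mathbb P(w\text{ bad})\le CR^{-c_*/12}$ by \eqref{eq:cover} and (a). For good $w$, since $h_{ws}z_v\in h_w(K)$, the number $|\nabla\varphi(h_{ws}z_v)|$ differs from $b_w$ by at most $B\Delta r\le B\Delta R^{-11/12}b_w$. With $|Dh_{ws}|=1/\psi_{ws}$ and Lemma~\ref{lem:dist}(4), this gives for large $R$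
\begin{equation}\label{eq:logeta}
\begin{gathered}
\log|\eta_{ws}(z_v)|=\log N+\log b_w-\log\psi_{ws}(z_v)+O(R^{-11/12}),\\
|\eta_{ws}(z_v)|\ge cNr\kappa_0^\ell R^{-1/12}\ge cR^{5/6}.
\end{gathered}
\end{equation}
Let $Q_v$ be the supremum in the definition of $\mathcal Q$ with the event restricted to good $w$, so that $\mathcal Q\le\mathbb P(w\text{ bad})+\sum_vp_vQ_v$. The supremum over $t$ depends on $v$, which prevents us from averaging over $v$ directly. Squaring removes $t$: if $(w',s')$ is an independent copy of $(w,s)$, then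
\[
Q_v^2\le\mathbb P\Big(w,w'\text{ good},\ \big||\eta_{ws}(z_v)|-|\eta_{w's'}(z_v)|\big|\le2c_0^{-1}R^{2/3}\Big).
\]
On this event the logarithms of the two norms differ by at most $CR^{2/3-5/6}$, so \eqref{eq:logeta} gives, with $\tau=CR^{-1/6}$,
\begin{equation}\label{eq:coinc}
\Big|\log\frac{b_w}{b_{w'}}+\log\frac{\psi_{w's'}(z)}{\psi_{ws}(z)}\Big|\le\tau\qquad\text{at }z=z_v .
\end{equation}

Now fix the pair $(w,s),(w',s')$ with $w,w'$ good, and average over $v$, which is independent of the pair. By \eqref{eq:psibounds} the functions $\log\psi$, $\psi\in\mathcal P$, are uniformly Lipschitz on $K$, and $\log(\psi_{w's'}/\psi_{ws})$ differs from $\log\widehat\psi_{w's'}-\log\widehat\psi_{ws}$ by a constant. Since $h_v(K)$ has diameter at most $\Delta\rho\le C\tau$, if \eqref{eq:coinc} holds at $z_v$, then it holds with $C\tau$ in place of $\tau$ at every $z\in h_v(K)$. At such $z$, for large $R$, we have $|q(z)|\le C\tau\,\psi_{ws}(z)\le C\tau\|\psi_{ws}\|$, where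
\[
q=\frac{b_w}{b_{w'}}\,\psi_{w's'}-\psi_{ws}\in\mathcal F,\qquad\|q\|\ge\tfrac12\|\psi_{ws}\|\,\|\widehat\psi_{ws}-\widehat\psi_{w's'}\|
\]
by \eqref{eq:proj}. This is the quadratic of Section~\ref{sec:changes}, and the lower bound does not depend on the scalar factors. Let $\kappa=\tau^{1/2}$. If $\|\widehat\psi_{ws}-\widehat\psi_{w's'}\|>\kappa$, then \eqref{eq:cover} and Lemma~\ref{lem:nc} bound the total weight of the words $v$ with \eqref{eq:coinc} by $\nu\big(|q|\le C(\tau/\kappa)\|q\|\big)\le C(\tau/\kappa)^c$. For the remaining pairs we bound the weight by $1$. Since $\widehat\psi_{ws}=\Phi^s\widehat\psi_w$, condition (NC), applied for fixed $w,w',s'$ with $\psi=\widehat\psi_w$ and $q_0=\widehat\psi_{w's'}$, shows that these pairs have probability at most $C(\kappa^c+e^{-c\ell})$. Altogether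
\[
\sum_vp_vQ_v^2\le C\big(\tau^{c/2}+e^{-c\ell}\big)\le CR^{-c},
\]
and the Cauchy--Schwarz inequality gives $\sum_vp_vQ_v\le CR^{-c/2}$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

Consider a M\"obius system in $\mathbb R^k$ and let $\Lambda=\operatorname{supp}\mu\subset X\subset U$. The equation for $\mu$ gives $\Lambda=\bigcup_if_i(\Lambda)$. The pole of $f_w$ is not in $U$, because $f_w(U)\subset U\subset\mathbb R^k$, and $|Df_w|\le\theta^{|w|}$ on $U$ by the chain rule. So if $\Lambda_\varepsilon\subset U$, then (N1) and (N2) hold for $(f_i,p_i,\Lambda)$ with $\varepsilon_0=\varepsilon$, $C_0=1$. Moreover, $f_i$ maps the ball $B(x,\varepsilon)\subset U$, $x\in\Lambda$, into $B(f_i(x),\theta\varepsilon)$ by the mean value inequality, so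
\begin{equation}\label{eq:nbhd}
f_w(\Lambda_\varepsilon)\subset\Lambda_\varepsilon\qquad\text{for all words }w .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Since $\Lambda$ lies in no sphere or hyperplane, (N3) holds and $(f_i,p_i,\Lambda)$ is a nondegenerate system with stationary measure $\mu$. The hypothesis on fixed points excludes (FP), so (NC) holds by Proposition~\ref{prop:dich}. The phase satisfies \eqref{eq:phase}, and $|\nabla\varphi|\ge c>0$ on the compact set $\Lambda$, so $\mu(|\nabla\varphi|\le\tau)\le\tau/c$ for all $\tau>0$. Proposition~\ref{prop:main}(a) applies with $c_*=1$.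

In Example~\ref{ex:cantor}, with $\varphi(y)=y_1$ and $\chi=1$, all hypotheses hold except that the maps have the common fixed point $\infty$, and the conclusion fails along $N=3^n$.
\end{proof}

For Theorem~\ref{thm:B} we have to change coordinates in two situations. The next lemma collects what is needed.

\begin{lemma}\label{lem:conj}
Let $G$ be a M\"obius map of $\widehat{\mathbb R}^k$ whose pole $a$ is not in $\Lambda$, and let $F_i=Gf_iG^{-1}$. Then $G(\Lambda)=\bigcup_iF_i(G(\Lambda))$ is a compact subset of $\mathbb R^k$ on which the $F_i$ satisfy \textup{(N1)} and \textup{(N2)}, and $G_*\mu=\sum_ip_i(F_i)_*G_*\mu$. Moreover $G^{-1}$ is Lipschitz on $G(\Lambda)$, so $\|\chi\circ G^{-1}\|_{C^\alpha}\le C\|\chi\|_{C^\alpha}$ for $\chi\in C^\alpha(\Lambda)$.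
\end{lemma}

\begin{proof}
The identities for the set and the measure are immediate. Choose $\varepsilon$ with $\Lambda_\varepsilon\subset U$ and $a\notin\Lambda_\varepsilon$. By \eqref{eq:nbhd}, $f_w^{-1}(a)\notin\Lambda_\varepsilon$, so the pole $G(f_w^{-1}(a))$ of $F_w$ lies outside $G(\Lambda_\varepsilon)$, a fixed open subset of $\mathbb R^k$ that contains the compact set $G(\Lambda)$. This gives (N1). The factor $|DG|$ is bounded above and below on $\Lambda$, and $|DF_w(Gx)|=|DG(f_wx)|\,|Df_w(x)|\,|DG(x)|^{-1}$; this gives (N2). The Lipschitz bound follows from \eqref{eq:chord} for $G$.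
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The implication (iii)$\Rightarrow$(ii) is trivial, and (ii)$\Rightarrow$(i) is the linear obstruction noted in the introduction. Assume that $\mu$ is irreducible and that not all $f_i$ are similarities. We prove the estimate with the weight $\chi$; the choice $\chi=1$ gives (iii). For $|\xi|\le1$ the estimate is trivial. For $|\xi|\ge1$ write $\xi=Nu$ with $N=|\xi|$ and $|u|=1$. In each of four cases we apply Proposition~\ref{prop:main} with constants $B,c_*$ independent of $u$.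

\medskip
\noindent\textbf{Case I: $\Lambda$ lies in no sphere.} By irreducibility it lies in no hyperplane either, so $(f_i,p_i,\Lambda)$ is a nondegenerate system on $\mathbb R^k$ with stationary measure $\mu$. Apply Proposition~\ref{prop:dich}.

\emph{I(NC).} Take $\varphi(x)=\langle u,x\rangle$. Then \eqref{eq:phase} holds with $B=1$, and $|\nabla\varphi|=1$ gives $\mu(|\nabla\varphi|\le\tau)\le\tau$. Proposition~\ref{prop:main}(a) applies.

\emph{I(FP).} All $f_i$ fix a point $a\in\widehat{\mathbb R}^k\setminus\Lambda$. Since a M\"obius map that fixes $\infty$ is a similarity, $a\ne\infty$; this is the only place where the hypothesis on the $f_i$ is used. Let $G(x)=(x-a)/|x-a|^2$, $h_i=Gf_iG^{-1}$, $K=G(\Lambda)$, $\nu=G_*\mu$. The $h_i$ fix $\infty=G(a)$, so they are similarities. Lemma~\ref{lem:conj} gives (N1) and (N2). If $0\ne q\in\mathcal F$ vanished on $K$, then $T_Gq\ne0$ would vanish on $\Lambda$; so (N3) holds. With $g(y)=G^{-1}(y)=a+y/|y|^2$ and $\varphi=\langle u,g\rangle$,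
\begin{equation}\label{eq:transfer}
\int e(\langle\xi,x\rangle)\chi\,d\mu=\int e(N\varphi)\,(\chi\circ g)\,d\nu .
\end{equation}
Since $0=G(\infty)\notin K$, the map $g$ is smooth near $K$, and \eqref{eq:phase} holds uniformly in $u$. By conformality $|\nabla\varphi(y)|=|Dg(y)^Tu|=|y|^{-2}$. If $y\in K$ and $\big||y|^{-2}-t\big|\le\tau$, then $\big|1-t|y|^2\big|\le C\tau$. The polynomial $1-t|y|^2\in\mathcal F$ has $\|\cdot\|_{\mathrm{co}}\ge1$, so Lemma~\ref{lem:nc} gives $\nu\big(\big||\nabla\varphi|-t\big|\le\tau\big)\le C\tau^c$ for all $t\ge0$. Proposition~\ref{prop:main}(b) applies.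

\medskip
\noindent\textbf{Case II: $\Lambda$ lies in a sphere $S$.} This forces $k\ge2$. Indeed, if $k=1$, then $\Lambda$ would consist of exactly two points $x,y$ by irreducibility; the injection $f_1:\Lambda\to\Lambda$ would permute them, whereas \eqref{eq:chord} gives $|f_1x-f_1y|\le\theta|x-y|$. Conjugating the system by a similarity $x\mapsto\lambda Ox+b$ preserves the hypotheses, and it changes the integral only by a unimodular factor and a substitution $\xi\mapsto\lambda^{-1}O\xi$. So we may assume that $S$ is the unit sphere, and later that a chosen point of $S$ is $\mathbf e_k=(0,\dots,0,1)$.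

\emph{The maps preserve $S$.} Let $q_0=|x|^2-1$, in the space $\mathcal F$ of $\mathbb R^k$. The function $T_{f_i}q_0$ vanishes on $\Lambda$. If $s_i$ is its coefficient of $|x|^2$, then $T_{f_i}q_0-s_iq_0$ is an affine function vanishing on $\Lambda$, hence zero by irreducibility. So $T_{f_i}q_0=s_iq_0$, $s_i\ne0$, and $T_{f_i^{-1}}q_0=s_i^{-1}q_0$. Let $h$ be $f_i$ or $f_i^{-1}$. If its pole $a$ is finite, \eqref{eq:Th} gives $(T_hq_0)(a)=\lambda\ne0$, so $a\notin S$. Hence $q_0\circ h=|Dh|\,T_hq_0=0$ on $S$, that is, $h(S)\subset S$. Therefore $f_i(S)=S$. Also $\Lambda\ne S$: otherwise $|Df_1|\le\theta$ on $S$, and \eqref{eq:chord} would give $2=\operatorname{diam}f_1(S)\le2\theta$.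

\emph{Stereographic projection.} Choose a point of $S\setminus\Lambda$ and rotate it to $\mathbf e_k$. Let $d=k-1\ge1$, identify $\mathbb R^d$ with $P=\mathbb R^d\times\{0\}$, and let $G(x)=\mathbf e_k+2(x-\mathbf e_k)/|x-\mathbf e_k|^2$, an involution with pole $\mathbf e_k$. For $y\in\mathbb R^d$,
\[
g(y):=G(y,0)=\frac{(2y,\,|y|^2-1)}{1+|y|^2},\qquad|DG(y,0)|=\frac2{1+|y|^2},
\]
and $G$ exchanges $P\cup\{\infty\}$ and $S$. Every $F_w=Gf_wG$ preserves $P\cup\{\infty\}$, and its restriction $h_w$ is a M\"obius map of $\widehat{\mathbb R}^d$ with the same pole and conformal factor. Indeed, if $F_w(x)=\lambda Ox+b$, then $b=F_w(0)\in P$ and so $OP=P$. If $F_w$ has the form \eqref{eq:mobius}, then $a=F_w^{-1}(\infty)$ and $b=F_w(\infty)$ lie in $P$, so $O(x-a)\in P$ for $x\in P$, and again $OP=P$. Put $K=G(\Lambda)\subset\mathbb R^d$ and $\nu=G_*\mu$. Lemma~\ref{lem:conj} gives (N1) and (N2) for $(h_i,p_i,K)$. For (N3), write $g=(g',g_k)$, so that $\frac1{1+|y|^2}=\frac{1-g_k}2$, $\frac y{1+|y|^2}=\frac{g'}2$ and $\frac{|y|^2}{1+|y|^2}=\frac{1+g_k}2$.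 For $q=c+\langle b,y\rangle+s|y|^2$,
\[
\frac{q(y)}{1+|y|^2}=\frac{c+s}2+\frac12\langle b,g'(y)\rangle+\frac{s-c}2\,g_k(y).
\]
If $q\ne0$, the right side is a nonzero affine function of $g(y)$, which cannot vanish on $\Lambda=g(K)$ by irreducibility. So the system is nondegenerate on $\mathbb R^d$, with stationary measure $\nu$.

\emph{The phase.} Write $u=(\zeta,s)\in\mathbb R^d\times\mathbb R$ and let
\[
\varphi(y)=\langle u,g(y)\rangle=\frac{2\langle\zeta,y\rangle+s(|y|^2-1)}{1+|y|^2}\in[-1,1].
\]
Then \eqref{eq:transfer} holds, and \eqref{eq:phase} holds uniformly in $u$ because $g$ is smooth on $\mathbb R^d$. The derivative $Dg(y)$ is $2/(1+|y|^2)$ times an isometry of $\mathbb R^d$ onto the tangent space of $S$ at $g(y)$, and the tangential component of $u$ has squared length $1-\langle u,g(y)\rangle^2$. Hence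
\begin{equation}\label{eq:grad}
|\nabla\varphi(y)|^2=|Dg(y)^Tu|^2=\frac{4(1-\varphi(y)^2)}{(1+|y|^2)^2}.
\end{equation}
The critical points are the $y$ with $g(y)=\pm u$, and they may lie in $K$. Apply Proposition~\ref{prop:dich} to $(h_i,p_i,K)$.

\emph{II(NC).} Let $y\in K$ and $|\nabla\varphi(y)|\le\tau$. By \eqref{eq:grad}, $(1-\varphi)(1+\varphi)\le C\tau^2$. Both factors are nonnegative and one of them is at least $1$, so the other is at most $C\tau^2$. Thus one of the polynomials
\[
\begin{aligned}
(1-\varphi)(1+|y|^2)&=(1+s)-2\langle\zeta,y\rangle+(1-s)|y|^2,\\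
(1+\varphi)(1+|y|^2)&=(1-s)+2\langle\zeta,y\rangle+(1+s)|y|^2
\end{aligned}
\]
is at most $C\tau^2$ in modulus at $y$. Both belong to $\mathcal F$ and have $\|\cdot\|_{\mathrm{co}}\ge\max(1+s,1-s)\ge1$. Lemma~\ref{lem:nc} gives $\nu(|\nabla\varphi|\le\tau)\le C\tau^c$ uniformly in $u$, and Proposition~\ref{prop:main}(a) applies.

\emph{II(FP).} All $h_i$ fix a point of $\widehat{\mathbb R}^d\setminus K$, so all $f_i$ fix its image under $G$, a point of $S\setminus\Lambda$. Repeat the projection from this point. The new maps $h_i$ fix $\infty$ and are similarities. We verify the hypothesis of Proposition~\ref{prop:main}(b); for $\tau>1$ there is nothing to prove, so let $\tau\le1$. Suppose $y\in K$ and $\big||\nabla\varphi(y)|-t\big|\le\tau$. By \eqref{eq:grad}, $|\nabla\varphi|\le2$, so $t\le3$ and $\big||\nabla\varphi(y)|^2-t^2\big|\le5\tau$. Multiplying by $\frac14(1+|y|^2)^4$, we get $|Q_{u,t}(y)|\le C\tau$, where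
\[
Q_{u,t}(y)=(1+|y|^2)^2-\big(2\langle\zeta,y\rangle+s(|y|^2-1)\big)^2-\tfrac{t^2}4(1+|y|^2)^4 .
\]
This polynomial is never zero. For $t\ne0$ its part of degree $8$ is $-\frac{t^2}4|y|^8$. For $t=0$ it equals $(1+|y|^2)^2(1-\varphi^2)$, which vanishes at no more than two points of $\mathbb R^d$. By Lemma~\ref{lem:zariski}, $\max_K|\cdot|$ is a norm on the polynomials of degree at most $8$; the function $(u,t)\mapsto\max_K|Q_{u,t}|$ is continuous and positive on the compact set $S\times[0,3]$, hence bounded below. Lemma~\ref{lem:nc}, applied to this space, gives $\nu\big(\big||\nabla\varphi|-t\big|\le\tau\big)\le C\tau^c$ uniformly in $u$ and $t$, and Proposition~\ref{prop:main}(b) applies.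

\medskip
In the cases with a change of coordinates, $\|\chi\circ g\|_{C^\alpha}\le C\|\chi\|_{C^\alpha}$ by Lemma~\ref{lem:conj}. So in all four cases $\big|\int e(\langle\xi,x\rangle)\chi\,d\mu\big|\le C\|\chi\|_{C^\alpha}|\xi|^{-\sigma}$. This proves Theorem~\ref{thm:B}, and with it Theorem~\ref{thm:A}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Fourier transforms and nonlinear images of self-similar sets and measures},
\texttt{https://github.com/amlan-banaji/amlan-banaji.github.io}.

\end{thebibliography}
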